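# The local cactus rank of a general ternary form

## 1. A parameter count and its first tests

Let $\bar S=\mathbb C[x_0,x_1,x_2]$, with $\bar S_d$ the space of ternary forms of degree $d$, and let $T=\mathbb C[y_0,y_1,y_2]$ act on $\bar S$ by differentiation, $y_i$ acting as $\partial/\partial x_i$. For $F\in\bar S_d$ put $\operatorname{Ann}(F)=\{g\in T:\ g\circ F=0\}$.

**Definition (apolar scheme).** A zero-dimensional subscheme $Z\subset\mathbb P^2=\operatorname{Proj}(T)$ with homogeneous ideal $I_Z\subset T$ is *apolar* to $F$ if $I_Z\subseteq\operatorname{Ann}(F)$.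

**Definition (local cactus rank).** $\operatorname{lcr}(F)$ is the minimal length of a zero-dimensional scheme $Z\subset\mathbb P^2$ apolar to $F$ whose support is a single point. We call a scheme supported at one point *local*.

A small example: the point $[1:0:0]$, with ideal $(y_1,y_2)$, is apolar to $x_0^d$. The scheme with ideal $(y_1^2,y_2)$ has length $2$, is supported at the same point, and is apolar to $x_0^{d-1}x_1$. So $\operatorname{lcr}(x_0^d)=1$ and $\operatorname{lcr}(x_0^{d-1}x_1)\le2$.

A statement holds for a *general* $F\in\mathbb P(\bar S_d)$ if it holds on a nonempty Zariski open subset. We ask: how long must a scheme concentrated at one point be, in order to be apolar to a general form of degree $d$?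

Here is the answer one would guess. Write $N_k=\binom{k+2}2$ and $N=N_d$, so that $\dim\mathbb P(\bar S_d)=N-1=d(d+3)/2$. Take a point of the plane, a smooth arc $y=a(x)$ through it, and cut the arc at order $r$. This local scheme of length $r$ depends on $r+1$ parameters: two for the point, and the $r-1$ further Taylor coefficients $a_1,\dots,a_{r-1}$. The forms apolar to it will turn out to form a projective space of dimension at most $r-1$. In total there are $2r$ parameters, and to fill $\mathbb P(\bar S_d)$ we need $2r\ge d(d+3)/2$. The guess is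
$$\operatorname{lcr}(F)=\Big\lceil \frac{d(d+3)}4\Big\rceil .$$

*Test $d=1$.* The guess is $1$. A linear form $F=\alpha x_0+\beta x_1+\gamma x_2\ne 0$ is killed by every linear form in $y$ vanishing at $[\alpha:\beta:\gamma]$, and by everything of degree $\ge2$; so this point is apolar to $F$.

*Test $d=2$.* The guess is $\lceil 10/4\rceil=3$. A local scheme of length at most $2$ lies on a line, so its ideal contains a linear form $L\neq0$. If it is apolar to $F$, then $L\circ F=0$, which says that the symmetric matrix of $F$ is singular. So $\operatorname{lcr}(F)\ge3$ when $F$ is nondegenerate. Conversely all nondegenerate quadratic forms are equivalent under $GL_3$, so take $F=2x_0x_2+x_1^2$. It is killed by $y_2^2$, $y_1y_2$ and $y_0y_2-y_1^2$. Put $y_0=1$, $x=y_1$, $y=y_2$ and consider $Z$ with ideal $(y-x^2,x^3)$ at the origin; it has length $3$. A polynomial $h$ of degree $\le2$ lies in this ideal iff $h(x,x^2)\equiv0$ mod $x^3$, so the quadrics in $I_Z$ are spanned by $y_2^2,y_1y_2,y_0y_2-y_1^2$. All of them kill $F$, and Lemma 2.1 below shows that checking degree $2$ is enough.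 So $\operatorname{lcr}(F)=3$.

Such counts can be wrong. Take sums $\ell^2+m^2$ of squares of two linear forms in three variables. Two points of $\mathbb P^2$ and one ratio of coefficients give $5$ parameters, and $\dim\mathbb P(\bar S_2)=5$. Yet all these quadratic forms have a singular matrix, so they fill only a hypersurface. A count of parameters bounds a dimension from above and proves nothing from below. For one-point schemes the guess nevertheless holds in every degree.

**Theorem 1.** For every $d\ge1$, a general $F\in\mathbb P(\bar S_d)$ has $\operatorname{lcr}(F)=\lceil d(d+3)/4\rceil$.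

The proof gives more, and two further notions are needed to say it. A local scheme is *curvilinear* if it is contained in a smooth curve germ. For instance $(y-x^2,x^3)$ is curvilinear. The ideal $(x^2,xy,y^2)=\mathfrak m^2$ defines a local scheme of length $3$ which is not, because the equation of a smooth germ has a nonzero linear term. A form is *singular along $Z$* if it and all its first partials lie in $I_Z$. In affine coordinates, $y^2$ is singular along $(y,x^r)$, while $y-x^2$ is not, as its $y$-derivative is $1$.

**Theorem 2.** Let $d,r\ge1$.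

(a) For a general curvilinear local $Z\subset\mathbb P^2$ of length $r$, the space of degree-$d$ forms singular along $Z$ has dimension $\max(0,N-2r-1)$.

(b) $\dim\{F\in\mathbb P(\bar S_d):\operatorname{lcr}(F)\le r\}=\min(2r,\ d(d+3)/2)$.

(c) Let $r=\lceil d(d+3)/4\rceil$ and let $F$ be general. The family of local schemes of length $r$ apolar to $F$ has dimension $0$ if $d\equiv0,1\pmod4$ and dimension $1$ if $d\equiv2,3\pmod 4$. In the first case these schemes are finite in number and all curvilinear.

## 2. The lower bound: dimension of the punctual Hilbert scheme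

**Lemma 2.1.** $Z$ is apolar to $F\in\bar S_d$ iff $F\in(I_Z)_d^\perp$, where $\perp$ refers to the perfect pairing $T_d\times\bar S_d\to\mathbb C$, $(g,F)\mapsto g\circ F$.

*Proof.* If $I_Z\subseteq\operatorname{Ann}(F)$, then in particular $(I_Z)_d$ kills $F$. Conversely, let $(I_Z)_d$ kill $F$ and let $g\in(I_Z)_k$. If $k>d$, then $g\circ F=0$ for degree reasons. If $k\le d$, then $T_{d-k}\,g\subseteq(I_Z)_d$ kills $F$, so the form $g\circ F\in\bar S_{d-k}$ is killed by all of $T_{d-k}$. The pairing in degree $d-k$ is perfect, so $g\circ F=0$. $\square$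

We use one external fact about local schemes: J. Briançon, *Description de $\mathrm{Hilb}^n\mathbb C\{x,y\}$*, Invent. Math. 41 (1977), shows that the punctual Hilbert scheme, which parametrizes the length-$n$ schemes supported at a given point of a smooth surface, is irreducible of dimension $n-1$. For Theorem 1 only the dimension matters.

**Proposition 2.2.** $\{F:\operatorname{lcr}(F)\le n\}$ is constructible, and
$$\dim\{F\in\mathbb P(\bar S_d):\operatorname{lcr}(F)\le n\}\le 2n.\tag{1}$$

*Proof.* Let $\mathcal H_n\subset\mathrm{Hilb}^n(\mathbb P^2)$ be the closed subset of schemes supported at one point. On affine charts, translations carry the schemes at one point to those at another, so $\mathcal H_n$ is a locally trivial bundle over $\mathbb P^2$ whose fiber is the punctual Hilbert scheme. Thus $\dim\mathcal H_n=2+(n-1)=n+1$. Put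
$$\mathcal I_n=\{(Z,[F]):\ Z\in\mathcal H_n,\ F\in(I_Z)_d^\perp\}\subset\mathcal H_n\times\mathbb P(\bar S_d).$$
The space $T_d/(I_Z)_d$ embeds in $H^0(\mathcal O_Z(d))$, which has dimension $n$; so $\dim(I_Z)_d^\perp=\rho(Z)\le n$, where $\rho(Z)$ is the rank of $T_d\to H^0(\mathcal O_Z(d))$. Cut $\mathcal H_n$ into the finitely many locally closed pieces on which $\rho$ is constant. Over each piece $\mathcal I_n$ is a projective bundle with fiber $\mathbb P^{\rho-1}$. So $\mathcal I_n$ is constructible, of dimension at most $(n+1)+(n-1)=2n$. By Lemma 2.1, $\{F:\operatorname{lcr}(F)\le n\}$ is the union of the images of $\mathcal I_1,\dots,\mathcal I_n$. By Chevalley's theorem it is constructible, and its dimension is at most $2n$. $\square$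

*Remark.* $\mathcal I_n$ need not be closed. Let $d=1$, $n=3$ and let $Z_s$ have ideal $(y-sx^2,x^3)$ at the origin. For $s\ne0$ no nonzero polynomial of degree $\le1$ lies in it, so $(I_{Z_s})_1^\perp=\bar S_1$ contains $x_2$. But $(I_{Z_0})_1=\langle y_2\rangle$, and $x_2\notin(I_{Z_0})_1^\perp$. Constructibility is all we need.

If $n<d(d+3)/4$, then $2n<N-1$. By (1) a general $F$ has $\operatorname{lcr}(F)>n$. Hence $\operatorname{lcr}(F)\ge\lceil d(d+3)/4\rceil$ for general $F$. The rest of the lecture is about the upper bound.

## 3. Arcs, Taylor functionals, and the tangent space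

We parametrize the forms apolar to arcs, compute the tangent space to this family, and reduce Theorem 1 to one dimension formula.

**The functionals.** Let $V=V_d$ be the space of polynomials $h(x,y)$ of degree $\le d$, identified with $T_d$ by $y_0=1$, $x=y_1$, $y=y_2$; thus $V^*=\bar S_d$. Let $V_k$ be the polynomials of degree $\le k$, so $\dim V_k=N_k$. Let $R=\mathbb C[t,a_0,a_1,\dots]$, $\mathbb K=\operatorname{Frac}R$ and $a(\varepsilon)=\sum_ia_i\varepsilon^i$. For $n,m\ge0$ let $E^n_m\in V^*\otimes R$ be
$$E^n_m(h)=[\varepsilon^m]\,(\partial_y^nh)(t+\varepsilon,a(\varepsilon)),\qquad E_m=E^0_m,\quad G_m=E^1_m,\quad H_m=E^2_m,$$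
and $E^n_m=0$ for $m<0$. Only $t,a_0,\dots,a_m$ occur in $E^n_m$. In the local coordinates
$$\varepsilon=x-t,\qquad v=y-a(\varepsilon)\qquad\text{at } p=(t,a_0),$$
write $h=\sum_nh_n(\varepsilon)v^n$. Then $\partial_y^nh$ restricted to $v=0$ is $n!\,h_n$, so $E^n_m(h)=n!\,[\varepsilon^m]h_n$. In particular the $E_m$ are the coefficients of $h_0$ and the $G_m$ are those of $h_1$.

For example, if $d=1$, then on the basis $1,x,y$ of $V$ we get $E_0=(1,t,a_0)$, $E_1=(0,1,a_1)$, $G_0=(0,0,1)$. As forms, $E_m$ is $\frac1{d!}$ times the coefficient of $\varepsilon^m$ in $(x_0+(t+\varepsilon)x_1+a(\varepsilon)x_2)^d$, since $g\circ(\alpha x_0+\beta x_1+\gamma x_2)^d=d!\,g(\alpha,\beta,\gamma)$ for $g\in T_d$.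

**Differentiation rules.** Let $\partial_i=\partial/\partial a_i$ and $D=\partial_t+\sum_i(i+1)a_{i+1}\partial_i$. Changing $a_i$ adds a multiple of $\varepsilon^i$ to $a(\varepsilon)$. By the chain rule $D$ acts on $(\partial_y^nh)(t+\varepsilon,a(\varepsilon))$ as $\partial_y^n\partial_xh+a'(\varepsilon)\,\partial_y^{n+1}h$, that is, as $d/d\varepsilon$. Hence
$$\partial_iE^n_m=E^{n+1}_{m-i},\qquad DE^n_m=(m+1)E^n_{m+1}.\tag{2}$$
The same formulas hold after setting $a_i=0$ for $i\ge r$, if one uses only $\partial_i$ with $i<r$ and the truncated $D=\partial_t+\sum_{i\le r-2}(i+1)a_{i+1}\partial_i$, because then $a'(\varepsilon)=\sum_{i\le r-2}(i+1)a_{i+1}\varepsilon^i$.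

**Rank principle.** For finitely many vectors with polynomial coordinates, the dimension of their span over the fraction field is the size of the largest nonzero minor. It does not change under extension of the field. At any specialization of the variables the rank can only drop, and it is unchanged on a nonempty open set.

**Forms apolar to arcs.** Fix $r\ge1$, let $z=(t,a_0,\dots,a_{r-1})\in\mathbb A^{r+1}$, and set $a_i=0$ for $i\ge r$. Let $Z_z$ be the scheme of length $r$ at $[1:t:a_0]$ with local ideal $(v,\varepsilon^r)$. A polynomial $h\in V$ lies in this ideal iff $\varepsilon^r\mid h_0$, so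
$$(I_{Z_z})_d^\perp=\langle E_0,\dots,E_{r-1}\rangle\ \text{ at }z.$$
Consider
$$\Psi:\mathbb A^{r+1}\times\mathbb A^r\to V^*=\bar S_d,\qquad \Psi(z,\varphi)=\sum_{m<r}\varphi_mE_m(z).$$
By Lemma 2.1 every nonzero form in the image has an apolar local scheme of length $r$.

**The differential of $\Psi$.** We compute its image at a point with $\varphi_{r-1}\ne0$. The $\varphi$-derivatives give $E_0,\dots,E_{r-1}$. The derivative $\partial_i$ gives $\sum_m\varphi_mG_{m-i}$. For $i=r-1,r-2,\dots,0$ this is $\varphi_{r-1}G_0$, then $\varphi_{r-1}G_1+\varphi_{r-2}G_0$, and so on: a triangular system with diagonal entry $\varphi_{r-1}$, so these span $\langle G_0,\dots,G_{r-1}\rangle$. Finally $\partial_t=D-\sum_{i\le r-2}(i+1)a_{i+1}\partial_i$, and $D\Psi=\sum_m\varphi_m(m+1)E_{m+1}$, which modulo $E_0,\dots,E_{r-1}$ is $r\varphi_{r-1}E_r$. So the image of $d\Psi$ is exactly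
$$\langle E_0,\dots,E_r,\ G_0,\dots,G_{r-1}\rangle\ \text{ at } z,\ \text{ with } E_r \text{ taken at } a_r=0.$$

Accordingly define, with all $a_i$ free,
$$S_j=\langle E_0,\dots,E_j,\ G_0,\dots,G_{j-1}\rangle_{\mathbb K}\subseteq V^*_{\mathbb K}.$$
Setting $a_r=0$ in $E_r$ is harmless: by (2), $\partial_rE_r=G_0$, and $\partial_r^2E_r=0$ since $r\ge1$. So $E_r=\bar E_r+a_rG_0$ with $\bar E_r=E_r|_{a_r=0}$, and $G_0\in S_r$. Thus $S_r$ is spanned by $E_0,\dots,E_{r-1},\bar E_r,G_0,\dots,G_{r-1}$, and for general $(z,\varphi)$ the rank of $d\Psi$ is $\dim_{\mathbb K}S_r$.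

**Theorem 3.** $\dim_{\mathbb K}S_j=\min(2j+1,N)$ for all $j\ge0$.

**Theorem 3 implies Theorem 1.** In characteristic $0$ the dimension of the closure of the image is the generic rank of the differential, so
$$\dim\overline{\operatorname{im}\Psi}=\min(2r+1,N).\tag{3}$$
For $r=\lceil d(d+3)/4\rceil$ we have $2r+1\ge d(d+3)/2+1=N$, so $\Psi$ is dominant and its image contains a nonempty open set. Hence a general $F$ has $\operatorname{lcr}(F)\le r$. With Section 2 this gives Theorem 1. It remains to prove Theorem 3.

## 4. Arcs on a parabola, and the double conic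

By the rank principle, to show $S_r=V^*_{\mathbb K}$ for a given $d$ we need one single $z$ at which no $h\ne0$ in $V$ satisfies
$$\varepsilon^{r+1}\mid h_0\quad\text{and}\quad\varepsilon^r\mid h_1 .\tag{4}$$
A sensible first attempt is to take an arc where everything can be computed: $t=0$, $a(\varepsilon)=\varepsilon^2$. Then $h_0=h(x,x^2)$ and $h_1=h_y(x,x^2)$.

*$d=2$, $r=3$.* Here $h_0$ has degree $\le4$ and $x^4\mid h_0$, so $h_0=\gamma x^4$ and $h=\gamma y^2+b(y-x^2)$ with constants $\gamma,b$. Then $h_1=2\gamma x^2+b$ is divisible by $x^3$ only if $\gamma=b=0$. So the attempt succeeds.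

*$d=3$, $r=5$.* Now $h_0=\gamma x^6$, so $h=\gamma y^3+(y-x^2)\ell$ with $\ell$ of degree $\le1$, and $h_1=3\gamma x^4+\ell(x,x^2)$. Here $\ell(x,x^2)$ has degree $\le2$, so $x^5\mid h_1$ forces $\gamma=0$ and $\ell=0$. It succeeds again.

*$d=4$, $r=7$.* Now $h_0=\gamma x^8$, so $h=\gamma y^4+(y-x^2)m$ with $\deg m\le2$, and $h_1=4\gamma x^6+m(x,x^2)$, where $m(x,x^2)$ has degree $\le4$. So $x^7\mid h_1$ gives $\gamma=0$ and $m(x,x^2)=0$, that is, $m=b(y-x^2)$. The kernel is spanned by
$$(y-x^2)^2 .$$
The attempt fails, and the reason is visible: if the arc lies on a curve $q=0$ of degree $k$ with $2k\le d$, then every $q^2c$ with $\deg c\le d-2k$ has $h_0=h_1=0$ and satisfies (4) for all $r$.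

For $d=4$ we can still rescue the argument by bending the parabola. Take $t=0$, $a(\varepsilon)=\varepsilon^2+s\varepsilon^5$, and put $q=y-x^2$. On $V_4$ at $s=0$ we have $G_5=3E_7$: for a monomial $x^\alpha y^\gamma$ both sides vanish unless $\alpha+2\gamma=7$, and with $\alpha+\gamma\le4$ this leaves only $xy^3$, where $E_7=1$ and $G_5=3$. Suppose the fifteen functionals $E_0,\dots,E_7,G_0,\dots,G_6$ were dependent on the $15$-dimensional space $V_4$ for every $s$. Then their common kernel over $\mathbb C(s)$ is nonzero. Clearing denominators and powers of $s$, it contains $f=f^{(0)}+sf^{(1)}+\cdots\in V_4\otimes\mathbb C[s]$ with $f^{(0)}\ne0$. At $s=0$ we find $f^{(0)}=bq^2$ with $b\ne0$. The coefficients of $s$ in $G_5(f)=0$ and $E_7(f)=0$ are, by (2),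
$$G_5(f^{(1)})+b\,H_0(q^2)=0,\qquad E_7(f^{(1)})+b\,G_2(q^2)=0,$$
with the functionals taken at $s=0$. There $H_0(q^2)=2$ and $G_2(q^2)=0$. Subtracting three times the second equation from the first, $0=(G_5-3E_7)(f^{(1)})+2b=2b$, a contradiction. So $d=4$ is fine too.

This confirms $d\le4$ by hand, but it uses an explicit relation between the functionals that we do not have for general $d$. Two things are worth keeping: multiple curves are the danger, and the second $v$-derivative $H$ is what detects them.

## 5. Differentiating a linear relation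

We prove Theorem 3 by induction on $j$. For $j=0$, $E_0\ne0$ and $N\ge3$. Assume the claim for $j$. If $S_j=V^*_{\mathbb K}$, then $S_{j+1}=V^*_{\mathbb K}$ as well, and the claim holds for $j+1$. So assume $\dim S_j=2j+1<N$ and put
$$S'=S_j+\mathbb KE_{j+1},\qquad S_{j+1}=S'+\mathbb KG_j.$$
We must add $E_{j+1}$ and then $G_j$ and see the dimension rise each time, as long as there is room. The natural tool is to suppose a linear relation and differentiate it with (2).

**Step 1: adding $G_j$. If $S'\ne V^*_{\mathbb K}$, then $G_j\notin S'$.** The purpose is to show that a relation for $G_j$ makes $S'$ so closed under differentiation that it contains too many Taylor coefficients.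

Suppose $G_j=\sum_{m\le j+1}\lambda_mE_m+\sum_{m\le j-1}\mu_mG_m$ with $\lambda_m,\mu_m\in\mathbb K$. Apply $\partial_i$ for $i=j,j-1,\dots,1$:
$$H_{j-i}=\sum(\partial_i\lambda_m)E_m+\sum_{m\le j+1}\lambda_mG_{m-i}+\sum(\partial_i\mu_m)G_m+\sum_{m\le j-1}\mu_mH_{m-i}.$$
In the terms $G_{m-i}$ the index is at most $j$, and $G_0,\dots,G_j\in S'$. In the terms $H_{m-i}$ the index is at most $j-1-i<j-i$. For $i=j$ these have negative index, and we get $H_0\in S'$; then $i=j-1$ gives $H_1\in S'$, and so on. Inductively $H_0,\dots,H_{j-1}\in S'$.

So $S'$ is stable under $\partial_1$. Indeed, on generators, $\partial_1E_m=G_{m-1}\in S'$ for $m\le j+1$, and $\partial_1G_m=H_{m-1}\in S'$ for $m\le j-1$; derivatives of coefficients do no harm. Since $\partial_1^nE_{m+n}=E^n_m$, we get $E^n_m\in S'$ whenever $m+n\le j+1$. Up to nonzero constants these functionals are the Taylor coefficients of order $\le j+1$ at $p$ in the coordinates $(\varepsilon,v)$. The change of coordinates is invertible and preserves the maximal ideal $\mathfrak m_p$, so their span is the annihilator of $V_{\mathbb K}\cap\mathfrak m_p^{j+2}$.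

If $j+1\ge d$, then $V_{\mathbb K}\cap\mathfrak m_p^{j+2}=0$ and $S'=V^*_{\mathbb K}$, contrary to assumption. If $j+1<d$, the Taylor coefficients of order $\le j+1$ are independent on $V$, so the span has dimension
$$\frac{(j+2)(j+3)}2=2j+2+\frac{j^2+j+2}2>2j+2\ge\dim S',$$
a contradiction. This proves Step 1.

**What is left.** If $E_{j+1}\notin S_j$, then $\dim S'=2j+2$. Either $S'=V^*_{\mathbb K}$, so $N=2j+2$ and $S_{j+1}=V_{\mathbb K}^*$; or Step 1 gives $\dim S_{j+1}=2j+3\le N$. The induction step holds in both cases. If $E_{j+1}\in S_j$ and $N=2j+2$, then $S'=S_j\ne V^*_{\mathbb K}$, so $G_j\notin S_j$ and $\dim S_{j+1}=2j+2=N$; again the induction step holds. Since $N\ge2j+2$, only the following remains.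

**Proposition 4.** If $\dim S_j=2j+1$ and $N\ge2j+3$, then $E_{j+1}\notin S_j$.

**Step 2: differentiating a relation for $E_{j+1}$, and where this stops.** Suppose, for a contradiction through the end of Section 7, that
$$E_{j+1}=\sum_{m\le j}\lambda_mE_m+\sum_{m\le j-1}\mu_mG_m .$$
Then $S'=S_j\ne V^*_{\mathbb K}$ and Step 1 gives $G_j\notin S_j$. Apply $\partial_1$:
$$G_j=\sum(\partial_1\lambda_m)E_m+\sum_{m\le j}\lambda_mG_{m-1}+\sum(\partial_1\mu_m)G_m+\sum_{1\le m\le j-1}\mu_mH_{m-1}\ \in\ S_j+\langle H_0,\dots,H_{j-2}\rangle .$$
In Step 1 differentiation closed up because $G_j$ was in the space. Here it is not, and the formula is no contradiction: it only says that some of the $H$'s lie outside $S_j$. Differentiating as in Step 1 goes no further. We record what it did give: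
$$j\ge2,\ \text{ and there is } l \text{ with } 0\le l\le j-2 \text{ and } H_l\notin S_j.\tag{5}$$
Indeed, if all $H_0,\dots,H_{j-2}$ were in $S_j$ (or if there were none), then $G_j\in S_j$. Fix such an $l$.

## 6. Sliding along the arc: solutions with a curve of singular points

We now use (5) as an asset. Look at polynomials $h$ killed by $S_j$ at $z$. Slide the base point along the arc, in the direction $D$. By (2) the derivatives of the conditions $E_m(h)=0$, $G_m(h)=0$ are multiples of $E_{m+1}(h)$ and $G_{m+1}(h)$. The supposed relation makes even $E_{j+1}(h)$ vanish, so the only condition that may break is $G_{j-1}$, with derivative $jG_j(h)$. To repair it, bend the arc at the same time; bending changes the $G$'s by $H$'s, and by (5) some $H_l(h)$ is nonzero. So to first order the same $h$ stays a solution while $t$ moves, and $h$ will be singular along a whole curve.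

**Step 3: the incidence variety.** The purpose is to have a smooth variety of pairs on which this can be done. Let a bar denote setting $a_i=0$ for $i\ge j$. Since $j\ge2$, we have $2j>j+1$, so by (2) all second derivatives of $E_j$ and $E_{j+1}$ with respect to $a_j,a_{j+1}$ vanish, and
$$E_j=\bar E_j+a_jG_0,\qquad E_{j+1}=\bar E_{j+1}+a_jG_1+a_{j+1}G_0 .$$
The functionals $E_0,\dots,E_{j-1},G_0,\dots,G_{j-1},H_l$ do not involve $a_i$ with $i\ge j$. As $G_0,G_1\in S_j$, the space $S_j$ is spanned by $E_0,\dots,E_{j-1},\bar E_j,G_0,\dots,G_{j-1}$, which are defined over $\mathbb C(t,a_0,\dots,a_{j-1})$. Moreover $\bar E_{j+1}\in S_j$ and $H_l\notin S_j$, and by the rank principle the same holds over $\mathbb C(t,a_0,\dots,a_{j-1})$.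

From now on set $a_i=0$ for $i\ge j$ and omit bars. Let $B=\mathbb A^{j+1}$ with coordinates $z=(t,a_0,\dots,a_{j-1})$; on $B$ the rules (2) hold with the truncated $D$ for $r=j$. Comparing generic ranks, there is a nonempty open $B^\circ\subset B$ such that for $z\in B^\circ$:

- $E_0,\dots,E_j,G_0,\dots,G_{j-1}$ are independent at $z$, so their common kernel $L_z\subset V$ has dimension $N-2j-1$;
- $E_{j+1}$ vanishes on $L_z$, and $H_l$ does not vanish identically on $L_z$.

Let $X=\{(h,z):z\in B^\circ,\ h\in L_z\}$. This is a vector bundle over $B^\circ$, hence smooth and irreducible, with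
$$\dim X=(j+1)+(N-2j-1)=N-j .$$
Let $X^\circ\subset X$ be the nonempty open subset where $H_l(h)\ne0$, and $\pi:X^\circ\to V$, $(h,z)\mapsto h$.

**Step 4: at each $(h,z)\in X^\circ$, $\ker d\pi$ contains a vector with $dt=1$.** This makes the sliding precise. In $V\times B^\circ$, $X$ is cut out by the equations $E_m(z)(h)=0$ for $m\le j$ and $G_m(z)(h)=0$ for $m\le j-1$. Their differentials in the $h$-direction are the functionals themselves, which are independent. So the tangent space of $X$ is the common kernel of the differentials, and a vector $(0,\theta)$ is tangent to $X$ iff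
$$(\theta E_m)(h)=0\ (m\le j),\qquad(\theta G_m)(h)=0\ (m\le j-1).$$
Let $e$ be minimal with $H_e(h)\ne0$; then $0\le e\le l\le j-2$. Put $i_1=j-1-e\in[1,j-1]$ and
$$\theta=D+\beta\,\partial_{i_1},\qquad\beta=-\frac{jG_j(h)}{H_e(h)} .$$
Clearly $dt(\theta)=1$. The conditions hold:

- For $m\le j$: $(\theta E_m)(h)=(m+1)E_{m+1}(h)+\beta G_{m-i_1}(h)=0$, because $E_0,\dots,E_{j+1}$ vanish on $h$ and $m-i_1\le j-1$.
- For $m\le j-2$: $(\theta G_m)(h)=(m+1)G_{m+1}(h)+\beta H_{m-i_1}(h)=0$, because $m+1\le j-1$ and $m-i_1\le e-1$.
- For $m=j-1$: $(\theta G_{j-1})(h)=jG_j(h)+\beta H_e(h)=0$ by the choice of $\beta$.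

**Step 5: on a dense set of $(h,z)\in X$, $h$ is divisible by the square of a curve through $p_z=(t,a_0)$.** The purpose is to pass from first order to actual curves. By generic smoothness in characteristic $0$, there is a nonempty open subset $\Omega$ of the smooth locus of $\overline{\pi(X^\circ)}$ over which $\pi$ is smooth. For $h\in\Omega\cap\pi(X^\circ)$ the fiber $\pi^{-1}(h)$ is smooth, with tangent space $\ker d\pi$ at every point. By Step 4, $dt\ne0$ on these tangent spaces, so $t$ is nonconstant on every component $\Phi$ of the fiber.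

For $z\in\Phi$ we have $h(p_z)=E_0(h)=0$, $h_y(p_z)=G_0(h)=0$, and $h_x(p_z)+a_1h_y(p_z)=E_1(h)=0$. So $h$ is singular at $p_z$. Also $h\ne0$, since $H_l(h)\ne0$. Hence the points $p_z$, $z\in\Phi$, lie on the curve $h=0$ and move with $t$. As $\Phi$ is irreducible, their closure is an irreducible curve $\{q=0\}$, with $q$ irreducible, along which $h$ is singular. Write $h=qk$ with a polynomial $k$. Then $\nabla h=k\nabla q+q\nabla k$, so $k\nabla q=0$ on $\{q=0\}$. Since $\nabla q\not\equiv0$ there, $k$ vanishes on $\{q=0\}$ and $q\mid k$. Hence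
$$h=q^sc,\qquad s\ge2,\quad q\nmid c .$$
For $z$ in a dense open subset of $\Phi$, the point $p_z$ avoids the finitely many points of $\{q=0\}$ where $q$ is singular or $c=0$.

For $k\ge1$, $s\ge2$, $sk\le d$ (now $k$ denotes a degree), let $Y_{k,s}$ be the set of triples $(q,c,z)\in V_k\times V_{d-sk}\times B^\circ$ with $q$ irreducible of degree exactly $k$, $q(p_z)=0$, $dq(p_z)\ne0$, $c(p_z)\ne0$ and $(q^sc,z)\in X$. It is constructible. Its image $X_{k,s}\subset X$ under $(q,c,z)\mapsto(q^sc,z)$ is constructible by Chevalley's theorem. We have shown that the finite union $U=\bigcup X_{k,s}$ meets each nonempty fiber of $\pi$ over $\Omega$ in a dense subset of the fiber.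

Then $U\cap X^\circ$ is dense in $X^\circ$. Otherwise some nonempty open subset of $X^\circ$ is disjoint from $U$. Intersect it with the nonempty open set $\pi^{-1}(\Omega)$ of the irreducible $X^\circ$. The result is nonempty and open, and it meets some fiber over $\Omega$ in a nonempty open subset of that fiber disjoint from $U$, a contradiction. So $U$ is dense in the irreducible variety $X$. As the union is finite, some $X_{k,s}$ is dense in $X$. Fix this pair $(k,s)$. Then $\dim X_{k,s}=N-j$. Moreover $X_{k,s}$, being constructible and dense, contains a nonempty open subset of $X$; since $X\to B^\circ$ is open, the image of $X_{k,s}$ in $B$ contains a nonempty open set.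

## 7. Contact order of the multiple curve, and the final count

A dense set of solutions consists of polynomials $q^sc$. We show that then $q$ must hug the arc to high order, and that there are too few such $q$ and $c$.

**Step 6: lower bound for the contact order.** Let $(q,c,z)\in Y_{k,s}$ and $h=q^sc$. In the coordinates $(\varepsilon,v)$ at $p_z$ write $q=q_0(\varepsilon)+q_1(\varepsilon)v+\cdots$ and $c=u_0+u_1v+\cdots$, where $u_0(0)=c(p_z)\ne0$. Let $i=\operatorname{ord}q_0\in[1,\infty]$. Since $E_0,\dots,E_j$ and $G_0,\dots,G_{j-1}$ vanish on $h$,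
$$h_0=u_0q_0^s\in(\varepsilon^{j+1}),\qquad h_1=u_1q_0^s+su_0q_0^{s-1}q_1\in(\varepsilon^j).$$
The first gives $si\ge j+1$. So $u_1q_0^s\in(\varepsilon^{j+1})$, and the second gives $(s-1)i+\operatorname{ord}q_1\ge j$.

- If $i\ge2$ (including $i=\infty$), the linear part of $q$ at $p_z$ is $q_1(0)v$, and $dq(p_z)\ne0$ forces $q_1(0)\ne0$. So $(s-1)i\ge j$.
- If $i=1$, then $s\ge j+1$, so again $(s-1)i\ge j$.

Thus $i\ge i_0:=\lceil j/(s-1)\rceil$, where $1\le i_0\le j$ and
$$j\le(s-1)i_0 .\tag{6}$$

**Step 7: upper bound $i_0\le N_k-1$.** A general arc cannot have contact of order $N_k$ with a curve of degree $k$; we check this with the Wronskian. Since the image of $X_{k,s}$ contains an open subset of $B$, for general $z\in B$ there is $0\ne q\in V_k$ with $E_0(q)=\dots=E_{i_0-1}(q)=0$. Suppose $i_0\ge N_k$. Then $E_0,\dots,E_{N_k-1}$ are linearly dependent on $V_k$ for general $z\in B$. They involve only $t,a_0,\dots,a_{N_k-1}$, and $N_k-1\le i_0-1\le j-1$, so all these variables are free coordinates on $B$. Hence the determinant of $E_0,\dots,E_{N_k-1}$ on $V_k$ is the zero polynomial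 in $t,a_0,\dots,a_{N_k-1}$. Evaluate it at the jet at $t$ of the curve $y=x^{k+1}$, that is, with $a(\varepsilon)\equiv(t+\varepsilon)^{k+1}$ modulo $\varepsilon^{N_k}$. There
$$E_m(x^\alpha y^\gamma)=[\varepsilon^m](t+\varepsilon)^{\alpha+(k+1)\gamma}=\frac1{m!}\frac{d^m}{dt^m}t^{\alpha+(k+1)\gamma},$$
so the determinant is a nonzero constant times the Wronskian of the functions $t^{\alpha+(k+1)\gamma}$ with $\alpha+\gamma\le k$. As $\alpha\le k$, these exponents are distinct. So the functions are linearly independent and their Wronskian is not identically zero, a contradiction. Hence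
$$i_0\le N_k-1=\frac{k^2+3k}2 .\tag{7}$$

**Step 8: the dimension of $Y_{k,s}$.** The aim is to compare $\dim X_{k,s}=N-j$ with the number of parameters available. The pair $(q,c)$ has $N_k+N_{d-sk}$ parameters. Given $(q,c)$, the point $p_z=(t,a_0)$ lies on the curve $\{q=0\}$: one parameter.

If $i_0\ge2$, then $q_0=q(t+\varepsilon,a(\varepsilon))$ has order $\ge i_0\ge2$. The coefficient of $\varepsilon$ gives $q_x+a_1q_y=0$ at $p_z$. If $q_y(p_z)=0$, then also $q_x(p_z)=0$, against $dq(p_z)\ne0$; so $q_y(p_z)\ne0$. For $1\le m\le i_0-1$ the coefficient of $\varepsilon^m$ in $q_0$ is $a_mq_y(p_z)$ plus an expression in $t,a_0,\dots,a_{m-1}$, and it vanishes. So $a_1,\dots,a_{i_0-1}$ are determined successively by $p_z$, and $a_{i_0},\dots,a_{j-1}$ give at most $j-i_0$ further parameters. If $i_0=1$, then $a_1,\dots,a_{j-1}$ give at most $j-1=j-i_0$ parameters. In both cases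
$$\dim Y_{k,s}\le N_k+N_{d-sk}+1+j-i_0 .$$
The fibers of $Y_{k,s}\to X_{k,s}$ have dimension at least $1$, because of $(q,c)\mapsto(\lambda q,\lambda^{-s}c)$. Therefore $N-j\le N_k+N_{d-sk}+j-i_0$, that is,
$$N-N_{d-sk}\le N_k+2j-i_0 .\tag{8}$$

**Step 9: the inequality is impossible.** We bound both sides of (8) in terms of $k$ and $s$. By (6) and (7), using $2s-3>0$, the right side is at most
$$N_k+(2s-3)i_0\le N_k+(2s-3)(N_k-1)=1+(2s-2)(N_k-1)=(s-1)(k^2+3k)+1 .$$
The left side is
$$\frac{(d+1)(d+2)-(d+1-sk)(d+2-sk)}2=\frac{sk(2d+3-sk)}2\ge\frac{sk(sk+3)}2,$$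
because $d\ge sk$. Hence $s^2k^2+3sk\le2(s-1)(k^2+3k)+2$, or
$$(s^2-2s+2)k^2-3(s-2)k-2\le0 .\tag{9}$$

*Case $k\ge2$.* Since $k^2\ge2k$ and $s^2-2s+2>0$, the left side of (9) is at least
$$\bigl(2(s^2-2s+2)-3(s-2)\bigr)k-2=(2s^2-7s+10)k-2 .$$
For $s\ge2$ the expression $2s^2-7s+10$ is increasing in $s$ and equals $4$ at $s=2$. So the left side is at least $4\cdot2-2>0$, a contradiction.

*Case $k=1$.* Then (9) reads $s^2-5s+6=(s-2)(s-3)\le0$, so $s\in\{2,3\}$, and equality holds. All intermediate inequalities are then equalities: $d=sk=s$, $i_0=N_1-1=2$ and $j=(s-1)i_0=2(s-1)$. So $(d,j,N)=(2,2,6)$ or $(3,4,10)$. In both cases $N=2j+2$, contradicting $N\ge2j+3$.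

This proves Proposition 4, hence Theorem 3, and with it Theorem 1: the guessed value is correct for every $d\ge1$. $\blacksquare$

## 8. Singular forms, strata of bounded rank, and schemes apolar to a given form

We prove Theorem 2.

**Part (a).** First we see that a general curvilinear scheme is a $Z_z$ with $z$ general. Given a curvilinear local scheme of length $r$, a projective change of coordinates moves its support into the chart $y_0\ne0$ and makes the tangent of the smooth germ non-vertical. The germ is then $y=a(x-t)$, and inside a smooth germ the only length-$r$ subscheme at the point is $(v,\varepsilon^r)$. So every curvilinear scheme is $gZ_z$ with $g\in PGL_3$, and the curvilinear locus in $\mathcal H_r$, as an image of $PGL_3\times\mathbb A^{r+1}$, is irreducible. Consider in it the schemes $Z$ contained in the chart $y_0\ne0$ for which $1,x,\dots,x^{r-1}$ restrict to a basis of $H^0(\mathcal O_Z)$; these are open conditions. They hold for every $Z_z$. Conversely, for such a $Z$ with support over $x=t$, the function $y$ is a polynomial $a(x-t)$ of degree $<r$ on $Z$,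 and $(x-t)^r=0$ on $Z$, as $x-t$ is nilpotent on a scheme of length $r$. So $I_Z\supseteq(v,\varepsilon^r)$, and equality holds by comparing lengths. Thus the $Z_z$ form a nonempty open subset of the curvilinear locus. A property holding for $z$ in a nonempty open subset of $\mathbb A^{r+1}$ holds on a dense constructible set of curvilinear schemes, which contains a nonempty open set.

Now let $g\in T_d$ with dehomogenization $h$. The partials $\partial g/\partial y_1,\partial g/\partial y_2$ dehomogenize to $h_x,h_y$, and by Euler's relation $\partial g/\partial y_0$ dehomogenizes to $dh-xh_x-yh_y$. So $g$ is singular along $Z_z$ iff $h,h_x,h_y\in(v,\varepsilon^r)$. Since $h_y=\partial_vh$ and $h_x=\partial_\varepsilon h-a'(\varepsilon)\partial_vh$, this is equivalent to $h,\partial_\varepsilon h,\partial_vh\in(v,\varepsilon^r)$, that is, $\varepsilon^r$ divides $h_0$, $h_0'$ and $h_1$. As $r\ge1$, this means $\varepsilon^{r+1}\mid h_0$ and $\varepsilon^r\mid h_1$. So the space in question is the annihilator of $\langle E_0,\dots,E_r,G_0,\dots,G_{r-1}\rangle$ at $z$ (with $a_r=0$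 in $E_r$). By Theorem 3 and Section 3 it has dimension $N-\min(2r+1,N)=\max(0,N-2r-1)$ for general $z$.

**Part (b).** The inequality $\le$ is (1) together with the trivial bound $N-1=d(d+3)/2$. For $\ge$, the image of $\Psi$ is a cone whose nonzero elements have local cactus rank at most $r$. By (3) its projectivization has dimension $\min(2r,N-1)$.

**Part (c).** Let $r=\lceil d(d+3)/4\rceil$. By the proof of Proposition 2.2, $\mathcal I_r$ is a finite union of irreducible locally closed pieces of dimension $\le2r$. So the fiber of $\mathcal I_r\to\mathbb P(\bar S_d)$ over a general $F$ has dimension at most $2r-(N-1)$.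

For the reverse inequality, note first that $E_0,\dots,E_{r-1}$ are independent on $V$ for general $z$. Indeed $r\le N$, and the Wronskian argument of Step 7, applied to $V_d$ and the curve $y=x^{d+1}$, shows that even $E_0,\dots,E_{N-1}$ are independent for a general arc. Let $W\subset\mathbb A^{r+1}$ be the nonempty open set where $E_0,\dots,E_{r-1}$ are independent. The scheme $Z_z$ determines $z$: its support gives $t,a_0$, and writing $y$ in the basis $1,\varepsilon,\dots,\varepsilon^{r-1}$ of $\mathcal O_{Z_z}$ gives $a(\varepsilon)$. So the part of $\mathcal I_r$ over the $Z_z$ with $z\in W$ is the injective image of $W\times\mathbb P^{r-1}$ under $(z,[\varphi])\mapsto(Z_z,[\Psi(z,\varphi)])$. It is irreducible of dimension $(r+1)+(r-1)=2r$, and by (3) it dominates $\mathbb P(\bar S_d)$. So the general fiber has dimension exactly $2r-\frac{d(d+3)}2$. This is $0$ if $4\mid d(d+3)$, that is, if $d\equiv0,1\pmod4$. Otherwise $d(d+3)/2$ is an odd integer, $2r=\frac{d(d+3)}2+1$, and the dimension is $1$.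

Now let $2r=N-1$. The fiber over a general $F$ is a constructible set of dimension $0$, hence finite. It remains to see that its members are curvilinear. If $r=1$, every scheme of length $1$ is. Let $r\ge2$. In the punctual Hilbert scheme at a point with maximal ideal $\mathfrak m$, a scheme with ideal $I$ is curvilinear iff $I\not\subseteq\mathfrak m^2$: an element of $I$ outside $\mathfrak m^2$ defines a smooth germ containing the scheme, and conversely $v\in(v,\varepsilon^r)$ lies outside $\mathfrak m^2$. The condition $I\subseteq\mathfrak m^2$ says that the scheme contains the fixed scheme defined by $\mathfrak m^2$, which is a closed condition. So the curvilinear locus is open, and it is nonempty. By Briançon's irreducibility theorem its complement has dimension at most $r-2$. Hence the non-curvilinear schemes contribute to $\mathcal I_r$ a subset of dimension at most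
$$2+(r-2)+(r-1)=2r-1<N-1,$$
which does not dominate $\mathbb P(\bar S_d)$. So for general $F$ all local schemes of length $r$ apolar to $F$ are curvilinear. $\blacksquare$
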